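\title{The limit of the normalized Lebesgue constants of spherical partial sums}

\begin{abstract}
Let $L_N$ be the Lebesgue constant of the spherical partial sum of radius $N$ of Fourier series on the $n$-dimensional torus, $n\ge2$. It has exact order $N^{(n-1)/2}$, and Babenko asked whether $L_NN^{-(n-1)/2}$ has a limit as $N\to\infty$. We prove that the limit over real $N$ exists and express it through the first absolute moment of a random series with independent uniform phases. Poisson summation presents the Dirichlet kernel as a superposition of spherical waves; a count of lattice points in thin shells controls the distant waves in $L^2$, and the phases of the remaining waves become independent. The method also gives the limit law of the normalized kernel, the asymptotics of its $L^p$ norms for $0<p\le2$, and the limit for symmetric convex bodies with analytic boundary of positive curvature and arbitrary centers.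
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $n\ge2$ and $\mathbb{T}^n=[-\pi,\pi)^n$. For $f\in L^1(\mathbb{T}^n)$ with Fourier coefficients $\hat f(k)=(2\pi)^{-n}\int_{\mathbb{T}^n}f(x)e^{-ik\cdot x}\,dx$ and a real number $N\ge1$, the spherical partial sum is
\[
S_Nf(x)=\sum_{k\in\mathbb{Z}^n,\ |k|\le N}\hat f(k)e^{ik\cdot x},
\]
where $|k|$ is the Euclidean norm. It is the convolution of $f$ with $(2\pi)^{-n}D_N$, where $D_N(x)=\sum_{|k|\le N}e^{ik\cdot x}$ is the spherical Dirichlet kernel. The norm of $S_N$ on $C(\mathbb{T}^n)$, and equally on $L^1(\mathbb{T}^n)$, is the \emph{Lebesgue constant}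
\[
L_N=\frac1{(2\pi)^n}\int_{\mathbb{T}^n}|D_N(x)|\,dx .
\]
It measures the loss against best approximation: if $T$ is a trigonometric polynomial with frequencies in the ball of radius $N$, then $f-S_Nf=(f-T)-S_N(f-T)$, so $\|f-S_Nf\|_\infty\le(1+L_N)\|f-T\|_\infty$. It is known that there are positive constants $C_1,C_2$, depending only on $n$, with
\begin{equation}\label{eq:order}
C_1N^{\frac{n-1}2}\le L_N\le C_2N^{\frac{n-1}2}\qquad(N\ge1).
\end{equation}
Babenko asked whether the limit $\lim_{N\to\infty}L_NN^{-\frac{n-1}2}$ exists; the question is described as open in \cite{LC}. We take $N\to\infty$ through the real numbers and show that the answer is yes.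

The answer is not forced by \eqref{eq:order}. Let $G(r)$ be the number of $k\in\mathbb{Z}^n$ with $|k|\le r$. For $N'<N$ the Cauchy--Schwarz inequality and Parseval's identity give
\begin{equation}\label{eq:jump}
|L_N-L_{N'}|\le\frac1{(2\pi)^n}\int_{\mathbb{T}^n}|D_N-D_{N'}|\,dx\le\big(G(N)-G(N')\big)^{1/2}.
\end{equation}
A shell of thickness $\delta$ and radius $N$ has volume of order $\delta N^{n-1}$. For $N-N'=1$ the right side of \eqref{eq:jump} is therefore of the order of $L_N$ itself, and an oscillation of $L_NN^{-\frac{n-1}2}$, for instance with the fractional part of $N$, is not excluded.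

To guess the answer, let $K_N(\xi)=\int_{|y|\le N}e^{iy\cdot\xi}\,dy$ be the Fourier transform of the ball. The Poisson summation formula, applied formally to the function equal to $e^{iy\cdot x}$ for $|y|\le N$ and to $0$ elsewhere, presents $D_N(x)$ as $\sum_{m\in\mathbb{Z}^n}K_N(x+2\pi m)$. Put
\[
\gamma=\frac{(n+1)\pi}4,\qquad A_n=2(2\pi)^{\frac{n-1}2},\qquad b_m(x)=|x+2\pi m|^{-\frac{n+1}2}.
\]
The asymptotics of $K_N$ (Lemma~\ref{lem:K}) turn the formal identity into
\begin{equation}\label{eq:formal}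
N^{-\frac{n-1}2}D_N(x)\ \approx\ A_n\sum_{m\in\mathbb{Z}^n}b_m(x)\cos\big(N|x+2\pi m|-\gamma\big).
\end{equation}
From each point of $2\pi\mathbb{Z}^n$ emanates a spherical wave of wavelength $2\pi/N$ whose amplitude does not depend on $N$. In a small region the amplitudes are almost constant while each phase turns many times, and the wave fronts from different centers cross one another. One expects the phases modulo $2\pi$ to behave like independent uniform variables, and then $N$ disappears from the right side.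

Accordingly, let $(\theta_m)_{m\in\mathbb{Z}^n}$ be independent random variables, uniform on $[0,2\pi)$, on a probability space $\Omega$ with expectation $\mathbb{E}$. For $x\notin2\pi\mathbb{Z}^n$ put
\[
X(x)=\sum_{m\in\mathbb{Z}^n}b_m(x)\cos\theta_m .
\]
Since $\mathbb{E}\cos\theta_m\cos\theta_{m'}$ is $\frac12$ for $m=m'$ and $0$ otherwise, the terms are orthogonal in $L^2(\Omega)$, and $\sum_mb_m(x)^2<\infty$ by \eqref{eq:tail} below. So the series converges unconditionally in $L^2(\Omega)$. Let $J_0(u)=\frac1{2\pi}\int_0^{2\pi}e^{iu\cos\theta}\,d\theta$ be the Bessel function of order $0$.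

\begin{theorem}\label{thm:A}
Let $n\ge2$. As $N\to\infty$ through the reals,
\begin{align*}
\lim_{N\to\infty}\frac{L_N}{N^{\frac{n-1}2}}
&=\frac{A_n}{(2\pi)^n}\int_{\mathbb{T}^n}\mathbb{E}|X(x)|\,dx
=\frac1\pi\int_{[0,1]^n}\mathbb{E}\Big|\sum_{m\in\mathbb{Z}^n}\frac{\cos\theta_m}{|t+m|^{\frac{n+1}2}}\Big|\,dt\\
&=\frac2{\pi^2}\int_{[0,1]^n}\int_0^\infty\Big(1-\prod_{m\in\mathbb{Z}^n}J_0\big(s|t+m|^{-\frac{n+1}2}\big)\Big)\frac{ds}{s^2}\,dt ,
\end{align*}
and this number is finite and positive.
\end{theorem}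

The proof does not use \eqref{eq:order}. It describes the whole value distribution of $D_N$, which is real because the ball is symmetric. We write $\|\cdot\|_p$ for the $L^p$ norm on $\mathbb{T}^n$ with respect to Lebesgue measure $dx$, $|S^{n-1}|$ for the area of the unit sphere, and $u_N\sim v_N$ if $u_N/v_N\to1$.

\begin{theorem}\label{thm:B}
Let $n\ge2$ and $p_n=\frac{2n}{n+1}$, and let $N\to\infty$ through the reals.
\begin{itemize}
\item[(a)] If $x$ is uniform on $\mathbb{T}^n$ and independent of $(\theta_m)$, then $\big(x,N^{-\frac{n-1}2}D_N(x)\big)\to\big(x,A_nX(x)\big)$ in distribution.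
\item[(b)] If $0<p<p_n$, then $N^{-\frac{n-1}2}\|D_N\|_p\to A_n\big(\int_{\mathbb{T}^n}\mathbb{E}|X(x)|^p\,dx\big)^{1/p}\in(0,\infty)$.
\item[(c)] If $p=p_n$, then $\|D_N\|_p^p\sim c\,N^{\frac{(n-1)p}2}\log N$, with $c=A_n^p\,|S^{n-1}|\,\frac1{2\pi}\int_0^{2\pi}|\cos\theta|^p\,d\theta$.
\item[(d)] If $p_n<p\le2$, then $\|D_N\|_p^p\sim N^{n(p-1)}\int_{\mathbb{R}^n}|K_1(\xi)|^p\,d\xi$.
\end{itemize}
\end{theorem}

The exponent $p_n$ is the one at which $b_0(x)^p=|x|^{-p(n+1)/2}$ ceases to be integrable at the origin. Below it all waves contribute; from it on the central peak dominates. The ball and its center can also be varied.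

\begin{theorem}\label{thm:C}
Let $D\subset\mathbb{R}^n$, $n\ge2$, be a convex body symmetric about the origin, with real-analytic boundary of everywhere positive Gaussian curvature. Let $\kappa(\omega)$ be the curvature at the boundary point with outer normal $\omega$, and fix $a\in\mathbb{R}^n$. Then, as $N\to\infty$ through the reals,
\[
\frac{N^{-\frac{n-1}2}}{(2\pi)^n}\int_{\mathbb{T}^n}\Big|\sum_{k\in\mathbb{Z}^n\cap(a+ND)}e^{ik\cdot x}\Big|\,dx\ \longrightarrow\ \frac1\pi\int_{[0,1]^n}\mathbb{E}\Big|\sum_{m\in\mathbb{Z}^n}e^{2\pi ia\cdot m}\,\frac{\kappa\big(\frac{t+m}{|t+m|}\big)^{-1/2}}{|t+m|^{\frac{n+1}2}}\cos\theta_m\Big|\,dt .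
\]
\end{theorem}

\medskip\noindent\textbf{Conventions.}
The letter $C$ denotes constants that depend only on $n$ and on the fixed functions $\rho,\eta$ chosen below; further dependence is shown by a subscript. We write $\chi_r$ for the indicator of $\{|y|\le r\}$, $V$ for the volume of the unit ball, and $\mathcal{F}\varphi(\xi)=\int_{\mathbb{R}^n}\varphi(y)e^{iy\cdot\xi}\,dy$. Four standard facts are used.
\emph{Parseval:} $\|f\|_2^2=(2\pi)^n\sum_k|\hat f(k)|^2$.
\emph{Poisson summation:} $\sum_{k\in\mathbb{Z}^n}\varphi(k)=\sum_{m\in\mathbb{Z}^n}\mathcal{F}\varphi(2\pi m)$ for $\varphi\in C_c^\infty(\mathbb{R}^n)$.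
\emph{Unfolding:} $\int_{\mathbb{T}^n}\sum_mg(x+2\pi m)\,dx=\int_{\mathbb{R}^n}g(\xi)\,d\xi$ for $g\in L^1(\mathbb{R}^n)$ or $g\ge0$.
\emph{H\"older:} on a measure space of total mass $(2\pi)^n$,
\begin{equation}\label{eq:holder}
\|f\|_{L^p}\le(2\pi)^{n(\frac1p-\frac1q)}\|f\|_{L^q}\qquad(0<p\le q).
\end{equation}

\section{One wave and two waves}\label{sec:waves}

The Fourier transform of the ball is $K_r(\xi)=r^nK_1(r\xi)=(2\pi r/|\xi|)^{n/2}J_{n/2}(r|\xi|)$, and the Bessel function satisfies $J_\nu(t)=\sqrt{2/(\pi t)}\cos(t-\frac{\nu\pi}2-\frac\pi4)+O(t^{-3/2})$ for $t\ge1$. With $\nu=n/2$ the phase shift is $\gamma$, and $(2\pi)^{n/2}\sqrt{2/\pi}=A_n$. Thus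
\begin{equation}\label{eq:K1}
K_1(\xi)=A_n|\xi|^{-\frac{n+1}2}\cos(|\xi|-\gamma)+O\big(|\xi|^{-\frac{n+3}2}\big)\qquad(|\xi|\ge1).
\end{equation}

\begin{lemma}\label{lem:K}
For all $r>0$ and $\xi\ne0$,
\begin{gather}
|K_r(\xi)|\le Cr^{\frac{n-1}2}|\xi|^{-\frac{n+1}2},\label{eq:Kbound}\\
\Big|r^{-\frac{n-1}2}K_r(\xi)-A_n|\xi|^{-\frac{n+1}2}\cos(r|\xi|-\gamma)\Big|\le C|\xi|^{-\frac{n+1}2}\min\Big(1,\frac1{r|\xi|}\Big).\label{eq:Kasym}
\end{gather}
\end{lemma}

\begin{proof}
With $t=r|\xi|$, scaling gives $r^{-\frac{n-1}2}K_r(\xi)=|\xi|^{-\frac{n+1}2}\cdot t^{\frac{n+1}2}K_1(r\xi)$. For $t\ge1$ the second factor is $A_n\cos(t-\gamma)+O(1/t)$ by \eqref{eq:K1}. For $t\le1$ it is at most $V$ in modulus, since $|K_1|\le V$.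
\end{proof}

\medskip\noindent\textbf{One wave, $n=3$.}
Here everything is elementary. The mean of $e^{iy\cdot\xi}$ over the sphere $|y|=\sigma$ is $\sin(\sigma s)/(\sigma s)$, where $s=|\xi|$, so
\[
N^{-1}K_N(\xi)=\frac{4\pi}{Ns}\int_0^N\sigma\sin(\sigma s)\,d\sigma=\frac{4\pi}{s^2}\Big(-\cos Ns+\frac{\sin Ns}{Ns}\Big),
\]
in agreement with \eqref{eq:Kasym} for $A_3=4\pi$, $\gamma=\pi$. In polar coordinates,
\[
N^{-1}\int_{|\xi|\le\pi}|K_N(\xi)|\,d\xi=16\pi^2\int_0^\pi\Big|\cos Ns-\frac{\sin Ns}{Ns}\Big|\,ds\ \longrightarrow\ 16\pi^2\cdot\pi\cdot\frac2\pi=32\pi^2,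
\]
because $\int_0^\pi|\cos Ns|\,ds=N^{-1}\int_0^{N\pi}|\cos u|\,du\to2$ and $N^{-1}\int_0^{N\pi}|\sin u|\,u^{-1}du=O(N^{-1}\log N)$. A single wave has the order of growth in \eqref{eq:order}, its central peak $|\xi|\le1/N$ is negligible in $L^1$, and $|\cos Ns|$ is replaced by the mean $\mathbb{E}|\cos\theta|=2/\pi$.

\medskip\noindent\textbf{Two waves, $n=2$.}
Take the waves centered at $0$ and at $w=(2\pi,0)$, and put $u=|x|$, $v=|x-w|$. By Weyl's criterion, recalled in the proof of Lemma~\ref{lem:phases}, the phases $Nu,Nv$ become independent and uniform modulo $2\pi$ once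
\begin{equation}\label{eq:two}
\int_{\mathbb{T}^2}g(x)e^{iN(a_1u+a_2v)}\,dx\to0\qquad\text{for }g\in L^1(\mathbb{T}^2),\ (a_1,a_2)\in\mathbb{Z}^2\setminus\{0\}.
\end{equation}
On each half-plane $\pm x_2>0$ the map $x\mapsto(u,v)$ is injective, since $u^2-v^2=4\pi x_1-4\pi^2$ determines $x_1$ and then $u$ determines $|x_2|$. Its Jacobian is the determinant of the rows $x/u$ and $(x-w)/v$, which equals $2\pi x_2/(uv)\ne0$. Changing variables on both half-planes turns the integral in \eqref{eq:two} into $\int_{\mathbb{R}^2}\tilde g(u,v)e^{iN(a_1u+a_2v)}\,du\,dv$ with $\tilde g\in L^1(\mathbb{R}^2)$, and this tends to $0$ by the Riemann--Lebesgue lemma.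

The argument degenerates only on the line $x_2=0$, where the wave fronts are tangent. In dimension one this line is the whole space: for $0<x<\pi$ we have $u+v=2\pi$, so $\int g\,e^{iN(u+v)}dx=e^{2\pi iN}\int g\,dx$ for $g$ supported in $(0,\pi)$. The phases are locked, and the integral oscillates with the fractional part of $N$.

\medskip\noindent\textbf{What the general case requires.}
Three things stand between these computations and Theorem~\ref{thm:A}.
\begin{itemize}
\item[(i)] The series \eqref{eq:formal} has no convergent majorant: $\sum_mb_m(x)=\infty$ because $\frac{n+1}2<n$. Only $\sum_mb_m(x)^2$ converges, so the distant waves can be discarded only through orthogonality, that is, in $L^2$.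
\item[(ii)] The normalized kernel is unbounded in $L^2$: $N^{-(n-1)}\|D_N\|_2^2=(2\pi)^nN^{-(n-1)}G(N)$ grows like $N$. So $L^2$ can be used only after the nearby terms $K_N(x+2\pi m)$ have been subtracted exactly, and their asymptotics must be inserted afterwards, in $L^p$ with $p<p_n$.
\item[(iii)] With more than $n$ waves the distances to the centers are not coordinates, and the change of variables above is lost.
\end{itemize}
Sections~\ref{sec:shells} and~\ref{sec:trunc} deal with (i) and (ii), and Section~\ref{sec:phases} with (iii).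

\section{Lattice points in shells}\label{sec:shells}

We begin with two elementary counts. For $R\ge0$,
\begin{equation}\label{eq:annulus}
\#\{k\in\mathbb{Z}^n:R\le|k|\le R+1\}\le C(1+R)^{n-1}.
\end{equation}
Indeed, the unit cubes centered at these $k$ have disjoint interiors and lie in $\{R-\sqrt n\le|y|\le R+1+\sqrt n\}$, whose volume is at most $C(1+R)^{n-1}$. Next, for $M\ge1$ and $x\in\mathbb{R}^n$,
\begin{equation}\label{eq:tail}
\sum_{m:\ |x+2\pi m|\ge M}|x+2\pi m|^{-(n+1)}\le\frac CM .
\end{equation}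
The open balls of radius $\pi$ about the points $x+2\pi m$ are disjoint. Comparing volumes, at most $\big((2^{j+1}M+\pi)/\pi\big)^n\le C(2^jM)^n$ of these points satisfy $2^jM\le|x+2\pi m|<2^{j+1}M$, and the sum is at most $C\sum_{j\ge0}(2^jM)^{-1}\le 2C/M$.

The bound \eqref{eq:annulus} does not see how the points are spread inside a unit annulus: it allows all of them to lie on one sphere. We need to know that a shell of small fixed thickness contains only its share. This follows from an error term in the lattice point problem that is just better than the trivial $O(r^{n-1})$.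

\begin{lemma}\label{lem:gauss}
$G(r)=Vr^n+o(r^{n-1})$ as $r\to\infty$.
\end{lemma}

\begin{proof}
Poisson summation needs a smooth function, so we enclose $\chi_r$ between two. Fix $0\le\rho\in C_c^\infty(\mathbb{R}^n)$ supported in the unit ball with $\int\rho=1$, let $0<\varepsilon<1<r$, and put $\rho_\varepsilon(y)=\varepsilon^{-n}\rho(y/\varepsilon)$. The function $\chi_{r-\varepsilon}*\rho_\varepsilon$ takes values in $[0,1]$ and vanishes for $|y|>r$; the function $\chi_{r+\varepsilon}*\rho_\varepsilon$ is nonnegative and equals $1$ for $|y|\le r$. Hence $\chi_{r-\varepsilon}*\rho_\varepsilon\le\chi_r\le\chi_{r+\varepsilon}*\rho_\varepsilon$. The outer functions lie in $C_c^\infty$ and have Fourier transforms $K_{r\pm\varepsilon}(\xi)\,\mathcal{F}\rho(\varepsilon\xi)$. By Poisson summation and \eqref{eq:Kbound},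
\[
\sum_k(\chi_{r\pm\varepsilon}*\rho_\varepsilon)(k)=V(r\pm\varepsilon)^n+O\Big(r^{\frac{n-1}2}\sum_{m\ne0}|m|^{-\frac{n+1}2}\,|\mathcal{F}\rho(2\pi\varepsilon m)|\Big).
\]
For fixed $\varepsilon$ the sum over $m$ converges, because $\mathcal{F}\rho$ is a Schwartz function; so the error is $O_\varepsilon(r^{\frac{n-1}2})$, which is $o(r^{n-1})$ since $n\ge2$. Also $V(r\pm\varepsilon)^n=Vr^n+O(\varepsilon r^{n-1})$. Therefore $\limsup_{r\to\infty}r^{-(n-1)}|G(r)-Vr^n|\le C\varepsilon$ for every $\varepsilon\in(0,1)$.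
\end{proof}

For $n=1$ the lemma fails: $2\lfloor r\rfloor+1-2r$ does not tend to $0$. For $n\ge2$ it sharpens \eqref{eq:jump}: changing $N$ by a fixed $\delta\le1$ changes $L_N$ by at most $(C\sqrt\delta+o(1))N^{\frac{n-1}2}$. The next section uses the same mechanism with $\delta=1/M$.

\section{Truncating the Poisson series}\label{sec:trunc}

We keep the waves whose centers lie within distance about $M$ of $x$. A smooth cutoff is the right one: multiplying $K_N$ by a smooth cutoff at scale $M$ smooths $\chi_N$ at scale $1/M$, so the discarded part has its Fourier coefficients concentrated in a shell of thickness about $1/M$ around $|k|=N$, where Lemma~\ref{lem:gauss} counts them.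

Fix a radial $\eta\in C_c^\infty(\mathbb{R}^n)$ with $0\le\eta\le1$, $\eta=1$ for $|\xi|\le1$ and $\eta=0$ for $|\xi|\ge2$. For integers $M\ge1$ put
\[
P_{N,M}(x)=\sum_{m\in\mathbb{Z}^n}\eta\Big(\frac{x+2\pi m}M\Big)K_N(x+2\pi m).
\]
The sum is locally finite, and $P_{N,M}$ is smooth and $2\pi\mathbb{Z}^n$-periodic.

\begin{lemma}\label{lem:L2}
For every integer $M\ge1$, $\ \limsup_{N\to\infty}N^{-\frac{n-1}2}\|D_N-P_{N,M}\|_2\le CM^{-1/2}$, with $C$ independent of $M$.
\end{lemma}

\begin{proof}
Let $\Phi(z)=(2\pi)^{-n}\int\eta(\xi)e^{-iz\cdot\xi}\,d\xi$, a Schwartz function with $\int\Phi=\eta(0)=1$ by Fourier inversion, and let $\Phi_M(z)=M^n\Phi(Mz)$. By unfolding and Fubini's theorem, the $k$-th Fourier coefficient of $P_{N,M}$ is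
\[
\frac1{(2\pi)^n}\int_{\mathbb{R}^n}\eta\Big(\frac\xi M\Big)K_N(\xi)e^{-ik\cdot\xi}\,d\xi=\int_{|y|\le N}\Phi_M(k-y)\,dy=(\chi_N*\Phi_M)(k).
\]
The $k$-th coefficient of $D_N$ is $\chi_N(k)$, so $D_N-P_{N,M}$ has the coefficients
\[
\delta_k=\int\big(\chi_N(k)-\chi_N(k-z)\big)\Phi_M(z)\,dz .
\]
Put $d_k=\big||k|-N\big|$. If $\chi_N(k)\ne\chi_N(k-z)$, then $N$ lies between $|k|$ and $|k-z|$, possibly at an endpoint, so $|z|\ge\big||k|-|k-z|\big|\ge d_k$. Hence
\[
|\delta_k|\le\int_{|u|\ge Md_k}|\Phi(u)|\,du\le(1+Md_k)^{-\frac{n+1}2}\int(1+|u|)^{\frac{n+1}2}|\Phi(u)|\,du,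
\]
and by Parseval $\|D_N-P_{N,M}\|_2^2\le C\sum_k(1+Md_k)^{-(n+1)}$. We split this sum at $d_k=1$.

\emph{Terms with $d_k\ge1$.} Here the decay is strong and the crude count suffices. For an integer $l\ge1$, the points with $l\le d_k<l+1$ lie in at most two annuli of the form \eqref{eq:annulus} with $R\le N+l$, so there are at most $C(1+N+l)^{n-1}\le CN^{n-1}(1+l)^{n-1}$ of them; we used $1+N+l\le2N(1+l)$. Their total contribution is at most
\[
CN^{n-1}M^{-n-1}\sum_{l\ge1}(1+l)^{n-1}l^{-n-1}\le CN^{n-1}/M .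
\]

\emph{Terms with $d_k<1$.} These $k$ lie in the $2M$ shells $N+\frac{j-1}M<|k|\le N+\frac jM$, $-M<j\le M$. By Lemma~\ref{lem:gauss} and the mean value theorem, the $j$-th shell contains
\[
G\big(N+\tfrac jM\big)-G\big(N+\tfrac{j-1}M\big)\le nV(N+1)^{n-1}/M+o(N^{n-1})
\]
points. On the $j$-th shell $Md_k>j-1$ if $j\ge1$, and $Md_k\ge|j|$ if $j\le0$; in both cases $1+Md_k\ge(1+|j|)/2$. Since $\sum_{j\in\mathbb{Z}}(1+|j|)^{-(n+1)}<\infty$, these terms contribute at most $CN^{n-1}/M+o(N^{n-1})$.

Dividing by $N^{n-1}$ and letting $N\to\infty$ with $M$ fixed proves the lemma.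
\end{proof}

\begin{remark}
With \eqref{eq:annulus} in place of Lemma~\ref{lem:gauss}, the terms with $d_k<1$ are bounded only by $CN^{n-1}$, with no gain in $M$. This still gives the upper bound in \eqref{eq:order}, since $\|P_{N,1}\|_1\le\int_{|\xi|\le2}|K_N|\le CN^{\frac{n-1}2}$ by \eqref{eq:Kbound}. The limit needs the gain $M^{-1/2}$, which is the size that \eqref{eq:tail} predicts for independent waves.
\end{remark}

Now we insert the asymptotics of $K_N$. Let $\Lambda_M$ be the finite set of $m\in\mathbb{Z}^n$ with $|x+2\pi m|<2M$ for some $x\in\mathbb{T}^n$, let $J$ be its cardinality, and for $x\in\mathbb{T}^n\setminus\{0\}$ put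
\[
\beta_m(x)=\eta\Big(\frac{x+2\pi m}M\Big)b_m(x),\qquad Q_{N,M}(x)=A_n\sum_{m\in\Lambda_M}\beta_m(x)\cos\big(N|x+2\pi m|-\gamma\big).
\]
The weights $\beta_m$ depend on $M$ and vanish on $\mathbb{T}^n$ for $m\notin\Lambda_M$. We treat all $p<p_n$ at once; Theorem~\ref{thm:A} needs only $p=1$, which is admissible because $p_n>1$ exactly when $n\ge2$.

\begin{proposition}\label{prop:approx}
For $0<p<p_n$ and every integer $M\ge1$,
\[
\limsup_{N\to\infty}\big\|N^{-\frac{n-1}2}D_N-Q_{N,M}\big\|_p\le C_pM^{-1/2}.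
\]
\end{proposition}

\begin{proof}
By \eqref{eq:holder} we may assume $1\le p<p_n$. Since $p<2$, Lemma~\ref{lem:L2} and \eqref{eq:holder} give the stated bound for $N^{-\frac{n-1}2}(D_N-P_{N,M})$. The difference $N^{-\frac{n-1}2}P_{N,M}-Q_{N,M}$ is a sum of $J$ terms. The inequality $|\sum_{m\in\Lambda_M}f_m|^p\le J^{p-1}\sum_m|f_m|^p$, the bound \eqref{eq:Kasym} and unfolding give
\[
\big\|N^{-\frac{n-1}2}P_{N,M}-Q_{N,M}\big\|_p^p\le C_pJ^{p-1}\int_{|\xi|\le2M}|\xi|^{-\frac{p(n+1)}2}\min\Big(1,\frac1{N|\xi|}\Big)^p\,d\xi .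
\]
The integrand tends to $0$ for $\xi\ne0$ and is dominated by $|\xi|^{-p(n+1)/2}$, which is locally integrable because $p<p_n$. So the right side tends to $0$ for fixed $M$.
\end{proof}

\section{Independence of the phases}\label{sec:phases}

It remains to understand $Q_{N,M}$, a function of $x$ and of $J$ fast phases. In place of a change of variables we test one integer combination $F$ of the distances at a time. All that is needed is that $F$ has few critical points. Analyticity reduces this to showing that $F$ is not constant, and the conical singularities of the distances show that. We state the lemma for a general function $h$ in place of $|\cdot|$, for use in Theorem~\ref{thm:C}.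

\begin{lemma}\label{lem:phases}
Let $n\ge2$ and let $h:\mathbb{R}^n\to\mathbb{R}$ be continuous, real analytic on $\mathbb{R}^n\setminus\{0\}$, and not differentiable at $0$. Let $m_1,\dots,m_J\in\mathbb{Z}^n$ be distinct and $\mathbb{K}=(\mathbb{R}/2\pi\mathbb{Z})^J$. Let $H:\mathbb{T}^n\times\mathbb{K}\to\mathbb{C}$ be Borel measurable, continuous in $\theta\in\mathbb{K}$ for almost every $x$, and such that $|H(x,\theta)|\le g(x)$ with $g\in L^1(\mathbb{T}^n)$. Then, as $N\to\infty$,
\[
\int_{\mathbb{T}^n}H\big(x,Nh(x+2\pi m_1),\dots,Nh(x+2\pi m_J)\big)\,dx\ \longrightarrow\ \int_{\mathbb{T}^n}\mathbb{E}\,H(x,\theta_1,\dots,\theta_J)\,dx,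
\]
where $\theta_1,\dots,\theta_J$ are independent and uniform on $\mathbb{R}/2\pi\mathbb{Z}$.
\end{lemma}

\begin{proof}
Let $Z=\{-2\pi m_1,\dots,-2\pi m_J\}$. For $a\in\mathbb{Z}^J\setminus\{0\}$ put $F_a(x)=\sum_ja_jh(x+2\pi m_j)$.

\emph{Step 1: $\nabla F_a\ne0$ almost everywhere.} We use that a real-analytic function $f$ on a connected open set $W\subset\mathbb{R}^n$ whose zero set has positive measure vanishes identically. (The zero set has a Lebesgue density point $x_0\in W$. If the Taylor series of $f$ at $x_0$ were not zero, its lowest homogeneous term would keep $f$ away from $0$ on a small open cone with vertex $x_0$, against density one. So $f=0$ near $x_0$, and on $W$ by the identity theorem.) The function $|\nabla F_a|^2$ is real analytic on $\mathbb{R}^n\setminus Z$, which is connected because $n\ge2$. If it vanished on a set of positive measure, it would vanish identically, so $F_a$ would be constant on $\mathbb{R}^n\setminus Z$, and on $\mathbb{R}^n$ by continuity. Choose $j$ with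 $a_j\ne0$. Since the $m_i$ are distinct, near $-2\pi m_j$ the function $F_a$ is $a_jh(x+2\pi m_j)$ plus a smooth function, so it is not differentiable at $-2\pi m_j$. This contradicts constancy.

\emph{Step 2: $\int_{\mathbb{T}^n}\phi\,e^{iNF_a}dx\to0$ for every $\phi\in L^1(\mathbb{T}^n)$.} The set $U=\{x\in(-\pi,\pi)^n\setminus Z:\nabla F_a(x)\ne0\}$ is open and, by Step 1, of full measure in $\mathbb{T}^n$, so $C_c^\infty(U)$ is dense in $L^1(\mathbb{T}^n)$. The integral is at most $\|\phi\|_1$ in modulus, uniformly in $N$, so we may take $\phi\in C_c^\infty(U)$. On $U$ we have $e^{iNF_a}=(iN)^{-1}|\nabla F_a|^{-2}\nabla F_a\cdot\nabla e^{iNF_a}$, and integration by parts gives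
\[
\int\phi\,e^{iNF_a}\,dx=-\frac1{iN}\int e^{iNF_a}\operatorname{div}\Big(\phi\,\frac{\nabla F_a}{|\nabla F_a|^2}\Big)dx=O(1/N).
\]

\emph{Step 3: from exponentials to $H$ (Weyl's criterion).} Put $c_a(x)=\mathbb{E}\,H(x,\theta)e^{-ia\cdot\theta}$; this is measurable and $|c_a|\le g$. For an integer $L\ge1$ let
\[
H_L(x,\theta)=\sum_{\max_j|a_j|<L}\ \prod_{j=1}^J\Big(1-\frac{|a_j|}L\Big)c_a(x)e^{ia\cdot\theta}
\]
be the Fej\'er mean of $H(x,\cdot)$, its convolution on $\mathbb{K}$ with a product of Fej\'er kernels, which is nonnegative with mean one. Thus $|H_L(x,\theta)|\le g(x)$, and by Fej\'er's theorem $H_L(x,\cdot)\to H(x,\cdot)$ uniformly on $\mathbb{K}$ whenever $H(x,\cdot)$ is continuous. For such $x$ the supremum $s_L(x)=\sup_\theta|H-H_L|$ can be taken over a countable dense set, so $s_L$ is measurable; also $s_L\le2g$ and $s_L\to0$ almost everywhere. Hence $\|s_L\|_1\to0$. The right side of the lemma is $\int c_0\,dx$, the term $a=0$ of $H_L$. So the two sides differ by at most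
\[
\|s_L\|_1+\sum_{0<\max_j|a_j|<L}\Big|\int_{\mathbb{T}^n}c_a(x)e^{iNF_a(x)}\,dx\Big| .
\]
Let $N\to\infty$, using Step 2, and then $L\to\infty$.
\end{proof}

The function $h(\xi)=|\xi|$ satisfies the hypotheses. For $n=1$ the set $\mathbb{R}\setminus Z$ is disconnected and $F_a$ can be constant on one component, as $u+v$ was in Section~\ref{sec:waves}.

\section{The limit}\label{sec:limit}

The random counterpart of $Q_{N,M}$ is $A_nX_M$, where $X_M(x)=\sum_{m\in\Lambda_M}\beta_m(x)\cos\theta_m$. Since $1-\eta(\xi/M)$ lies in $[0,1]$ and vanishes for $|\xi|\le M$, orthogonality and \eqref{eq:tail} give, for every $x\in\mathbb{T}^n\setminus\{0\}$,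
\begin{equation}\label{eq:Xtail}
\mathbb{E}|X(x)-X_M(x)|^2\le\frac12\sum_{|x+2\pi m|\ge M}|x+2\pi m|^{-(n+1)}\le\frac CM .
\end{equation}
This also settles measurability. Each $X_M$ is jointly measurable on $\mathbb{T}^n\times\Omega$, and by \eqref{eq:Xtail} the sequence $X_M-X_1$ is Cauchy in $L^2(\mathbb{T}^n\times\Omega)$. Let $\widetilde X$ be $X_1$ plus its limit. Along a subsequence $\mathbb{E}|\widetilde X(x)-X_M(x)|^2\to0$ for almost every $x$, so $\widetilde X(x)=X(x)$ almost surely for almost every $x$. We may thus regard $X$ as a measurable function on $\mathbb{T}^n\times\Omega$. Writing $\|\cdot\|_{p,\Omega}$ for the $L^p$ norm on this space of mass $(2\pi)^n$, we obtain from \eqref{eq:Xtail} and \eqref{eq:holder}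
\begin{equation}\label{eq:XtailP}
\|X-X_M\|_{p,\Omega}\le C_pM^{-1/2}\qquad(0<p\le2).
\end{equation}

For fixed $M$ put $W(x,\theta)=A_n\sum_{m\in\Lambda_M}\beta_m(x)\cos(\theta_m-\gamma)$ for $x\neq0$, $\theta\in(\mathbb{R}/2\pi\mathbb{Z})^{\Lambda_M}$, and $W(0,\theta)=0$. Substituting $\theta_m=N|x+2\pi m|$ gives $Q_{N,M}(x)$. Substituting the random $\theta_m$ gives a variable with the law of $A_nX_M(x)$, because the shifted phases $\theta_m-\gamma$ are again independent and uniform modulo $2\pi$. For $x\in\mathbb{T}^n$ and $m\ne0$ some coordinate of $x+2\pi m$ has modulus at least $\pi$, so $|x+2\pi m|\ge\pi$; and $|x|\le\pi\sqrt n$. Hence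
\begin{equation}\label{eq:dom}
|W(x,\theta)|\le C_M|x|^{-\frac{n+1}2}\qquad(x\in\mathbb{T}^n\setminus\{0\}).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]
Let $0<p<p_n$. By \eqref{eq:dom}, $H=|W|^p$ is dominated by the integrable function $C_M^p|x|^{-p(n+1)/2}$. Lemma~\ref{lem:phases} with $h=|\cdot|$ gives, for fixed $M$,
\begin{equation}\label{eq:Qlimit}
\|Q_{N,M}\|_p\to A_n\|X_M\|_{p,\Omega}<\infty\qquad(N\to\infty).
\end{equation}
Let $q=\min(1,p)$. On any measure space $\|f+g\|_{L^p}^q\le\|f\|_{L^p}^q+\|g\|_{L^p}^q$: for $p\ge1$ this is Minkowski's inequality, and for $p<1$ it follows from $|u+v|^p\le|u|^p+|v|^p$. With \eqref{eq:XtailP} and \eqref{eq:Qlimit} this shows that $I_p=A_n\|X\|_{p,\Omega}$ is finite, and that $\big|\,\|N^{-\frac{n-1}2}D_N\|_p^q-I_p^q\,\big|$ is at most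
\[
\big\|N^{-\frac{n-1}2}D_N-Q_{N,M}\big\|_p^q+\Big|\|Q_{N,M}\|_p^q-A_n^q\|X_M\|_{p,\Omega}^q\Big|+A_n^q\|X_M-X\|_{p,\Omega}^q .
\]
By Proposition~\ref{prop:approx}, \eqref{eq:Qlimit} and \eqref{eq:XtailP}, the upper limit of this as $N\to\infty$ is at most $C_pM^{-q/2}$, for every integer $M\ge1$. Letting $M\to\infty$ gives $N^{-\frac{n-1}2}\|D_N\|_p\to I_p$. Finally $I_p>0$: for $x\ne0$ the variable $X(x)$ has variance $\frac12\sum_mb_m(x)^2>0$, so it is not almost surely zero and $\mathbb{E}|X(x)|^p>0$.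
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The case $p=1$ of Theorem~\ref{thm:B}(b), divided by $(2\pi)^n$, is the first formula, with a finite positive value.

For the second formula put $x=2\pi t$ and $Y(t)=\sum_m|t+m|^{-\frac{n+1}2}\cos\theta_m$. Then $X(2\pi t)=(2\pi)^{-\frac{n+1}2}Y(t)$ and $dx=(2\pi)^ndt$, so the constant becomes $A_n(2\pi)^{-\frac{n+1}2}=2(2\pi)^{-1}=\frac1\pi$, and $t$ ranges over $[-\frac12,\frac12)^n$. Replacing $t$ by $t+e_j$ only relabels the $\theta_m$, so $\mathbb{E}|Y(t)|$ is $\mathbb{Z}^n$-periodic and may be integrated over $[0,1]^n$ instead.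

For the third formula fix $t\notin\mathbb{Z}^n$, put $c_m=|t+m|^{-\frac{n+1}2}$, and let $Y_R$ be the partial sum of $Y=Y(t)$ over $|m|\le R$. By independence $\mathbb{E}e^{isY_R}=\prod_{|m|\le R}J_0(sc_m)$, and $|\mathbb{E}e^{isY}-\mathbb{E}e^{isY_R}|\le|s|\,(\mathbb{E}|Y-Y_R|^2)^{1/2}\to0$. So $\mathbb{E}e^{isY}=\prod_mJ_0(sc_m)$. For real $u$ we have $J_0(u)=\mathbb{E}\cos(u\cos\theta)$, since $\cos\theta$ is symmetric, and $0\le1-J_0(u)\le\frac12u^2\,\mathbb{E}\cos^2\theta=u^2/4$. Hence the product is real, equals $\mathbb{E}\cos(sY)$, and converges absolutely because $\sum_mc_m^2<\infty$. Scaling in $\int_0^\infty(1-\cos u)u^{-2}du=\frac\pi2$ gives $|y|=\frac2\pi\int_0^\infty(1-\cos sy)s^{-2}ds$ for real $y$, and by Tonelli's theorem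
\[
\mathbb{E}|Y|=\frac2\pi\int_0^\infty\Big(1-\prod_mJ_0(sc_m)\Big)\frac{ds}{s^2}.
\]
Inserting this into the second formula gives the third.
\end{proof}

\begin{remark}
The other waves do not lower the mean contributed by the central one, and they raise it by a bounded amount: for $x\in\mathbb{T}^n\setminus\{0\}$,
\[
\frac2\pi|x|^{-\frac{n+1}2}\le\mathbb{E}|X(x)|\le\frac2\pi|x|^{-\frac{n+1}2}+C .
\]
The lower bound is Jensen's inequality for $\mathbb{E}[X(x)\mid\theta_0]=b_0(x)\cos\theta_0$. The upper bound follows from $\mathbb{E}|X(x)-b_0(x)\cos\theta_0|^2=\frac12\sum_{m\ne0}b_m(x)^2\le C$. In particular the limit in Theorem~\ref{thm:A} is at least $\frac2{\pi^2}\int_{[-1/2,1/2]^n}|t|^{-\frac{n+1}2}dt$.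
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}(a)]
Convergence in distribution of random vectors is equivalent to convergence of the expectations of all bounded Lipschitz functions. Let $\psi$ be bounded on $\mathbb{R}^n\times\mathbb{R}$ with Lipschitz constant $\ell$. Then
\[
\Big|\int_{\mathbb{T}^n}\psi\big(x,N^{-\frac{n-1}2}D_N(x)\big)dx-\int_{\mathbb{T}^n}\mathbb{E}\,\psi\big(x,A_nX(x)\big)dx\Big|
\]
is at most
\[
\ell\big\|N^{-\frac{n-1}2}D_N-Q_{N,M}\big\|_1+\Big|\int_{\mathbb{T}^n}\psi(x,Q_{N,M})\,dx-\int_{\mathbb{T}^n}\mathbb{E}\,\psi(x,A_nX_M)\,dx\Big|+\ell A_n\|X_M-X\|_{1,\Omega}.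
\]
The middle term tends to $0$ by Lemma~\ref{lem:phases} applied to the bounded function $H(x,\theta)=\psi(x,W(x,\theta))$. By Proposition~\ref{prop:approx} and \eqref{eq:XtailP} with $p=1$, the upper limit of the whole is at most $C\ell M^{-1/2}$. Let $M\to\infty$.
\end{proof}

\section{The range $p\ge p_n$: the central peak}\label{sec:peak}

For $p\ge p_n$ the term $K_N(x)$ alone is larger than $N^{\frac{n-1}2}$ in $L^p$, so everything else needs only an $O(N^{\frac{n-1}2})$ bound, and no information on phases is required.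

\begin{proof}[Proof of Theorem~\ref{thm:B}(c),(d)]
Fix an integer $M\ge\pi\sqrt n$, so that $\eta(x/M)=1$ on $\mathbb{T}^n$. On $\mathbb{T}^n$ the difference $P_{N,M}-K_N$ is then a sum of at most $J$ terms $\eta(\frac{x+2\pi m}M)K_N(x+2\pi m)$ with $m\ne0$. For these $|x+2\pi m|\ge\pi$, so each is $O(N^{\frac{n-1}2})$ by \eqref{eq:Kbound}. With Lemma~\ref{lem:L2} this gives $\|D_N-K_N\|_2=O(N^{\frac{n-1}2})$ as $N\to\infty$, and by \eqref{eq:holder} the same holds in $L^p(\mathbb{T}^n)$ for $p\le2$; this is where the restriction $p\le2$ enters. Since $p\ge p_n>1$, Minkowski's inequality applies, and with $K_N(x)=N^nK_1(Nx)$ we get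
\begin{equation}\label{eq:peak}
\|D_N\|_p=\|K_N\|_p+O\big(N^{\frac{n-1}2}\big),\qquad\|K_N\|_p^p=N^{n(p-1)}\int_{N\mathbb{T}^n}|K_1(y)|^p\,dy .
\end{equation}

Let $p>p_n$. Then $p\frac{n+1}2>n$, so $K_1\in L^p(\mathbb{R}^n)$ by \eqref{eq:Kbound} and $|K_1|\le V$. The cubes $N\mathbb{T}^n$ exhaust $\mathbb{R}^n$, so $\|K_N\|_p\sim N^{n(1-1/p)}\|K_1\|_{L^p(\mathbb{R}^n)}$. The inequality $p\frac{n+1}2>n$ is equivalent to $n(1-\frac1p)>\frac{n-1}2$, so the error in \eqref{eq:peak} is of lower order. This proves (d).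

Let $p=p_n$. Then $p\frac{n+1}2=n$ and $n(p-1)=\frac{n(n-1)}{n+1}=\frac{(n-1)p}2$. For $|y|\ge1$ put $u=|K_1(y)|$ and $v=A_n|y|^{-\frac{n+1}2}|\cos(|y|-\gamma)|$. By \eqref{eq:K1}, $|u-v|\le C|y|^{-\frac{n+1}2-1}$ and $u+v\le C|y|^{-\frac{n+1}2}$, so
\[
|u^p-v^p|\le p|u-v|(u+v)^{p-1}\le C|y|^{-p\frac{n+1}2-1}=C|y|^{-n-1},
\]
which is integrable over $|y|\ge1$. In polar coordinates, for $R\ge1$,
\[
\int_{|y|\le R}|K_1|^p\,dy=A_n^p|S^{n-1}|\int_1^R|\cos(s-\gamma)|^p\,\frac{ds}s+O(1).
\]
Let $\mu=\frac1{2\pi}\int_0^{2\pi}|\cos\theta|^pd\theta$. The periodic function $|\cos(s-\gamma)|^p-\mu$ has mean zero, hence a bounded primitive $B$, and $\int_1^RB'(s)s^{-1}ds=[B(s)/s]_1^R+\int_1^RB(s)s^{-2}ds=O(1)$. So $\int_{|y|\le R}|K_1|^p=c\log R+O(1)$. The cube $N\mathbb{T}^n$ contains the open ball of radius $\pi N$ and lies in the ball of radius $\pi\sqrt n\,N$, so $\int_{N\mathbb{T}^n}|K_1|^p=c\log N+O(1)$. Thus $\|K_N\|_p\sim(c\log N)^{1/p}N^{\frac{n-1}2}$, which dominates the error in \eqref{eq:peak}.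 This proves (c).
\end{proof}

For $p=2$, (d) can be checked directly: $\|D_N\|_2^2=(2\pi)^nG(N)\sim(2\pi)^nVN^n$, and $\int_{\mathbb{R}^n}|K_1|^2=(2\pi)^nV$ by Plancherel's theorem.

\section{Other bodies and centers}\label{sec:bodies}

Let $D$ and $a$ be as in Theorem~\ref{thm:C}; constants may now depend on $D$. For the ball one function, $|\cdot|$, played two roles, which now separate. On the lattice side it is replaced by the \emph{gauge} $\|y\|_D=\min\{r\ge0:y\in rD\}$, which is a norm because $D$ is a symmetric convex body; fix $c_D$ with $\|y\|_D\le c_D|y|$. In the phases it is replaced by the \emph{support function} $h(\xi)=\max_{y\in D}y\cdot\xi$, which is continuous, even, homogeneous of degree $1$, and positive for $\xi\ne0$ because $0$ is an interior point of $D$. In this section $\chi_r$ is the indicator of $rD$, $K_r=\mathcal{F}\chi_r$, so that $K_r(\xi)=r^nK_1(r\xi)$, and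
\[
D_N(x)=\sum_k\chi_N(k-a)e^{ik\cdot x},\qquad G(r)=\#\{k\in\mathbb{Z}^n:\|k-a\|_D\le r\}.
\]

\begin{proof}[Proof of Theorem~\ref{thm:C}]
We go through Sections~\ref{sec:waves}--\ref{sec:limit} with $p=1$.

\emph{The support function.} The Gauss map $\nu:\partial D\to S^{n-1}$ sends a boundary point to its outer unit normal. It is real analytic, and its Jacobian is the Gaussian curvature, so it is locally invertible with analytic inverse by the inverse function theorem. It is bijective. Indeed, by convexity $\nu(y)=\omega$ holds exactly when $y$ maximizes $y\cdot\omega$ on $D$. A maximizer exists; if there were two, the segment between them would lie in $\partial D$, and the curvature would vanish at its inner points. Hence $\nu^{-1}$ is real analytic, $\kappa$ is continuous and positive on $S^{n-1}$, and $h(\xi)=\xi\cdot\nu^{-1}(\xi/|\xi|)$ is real analytic on $\mathbb{R}^n\setminus\{0\}$. If $h$ were differentiable at $0$, homogeneity would make it linear, and a linear function is not positive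 on $\mathbb{R}^n\setminus\{0\}$. So $h$ satisfies the hypotheses of Lemma~\ref{lem:phases}.

\emph{Asymptotics.} Put $\lambda(\xi)=\kappa(\xi/|\xi|)^{-1/2}$, a bounded function that is homogeneous of degree $0$. In place of \eqref{eq:K1} we use the classical theorem of Hlawka \cite{Hlawka} and Herz \cite{Herz}: for $D$ as above,
\[
K_1(\xi)=A_n\lambda(\xi)|\xi|^{-\frac{n+1}2}\cos(h(\xi)-\gamma)+O\big(|\xi|^{-\frac{n+3}2}\big)\qquad(|\xi|\ge1).
\]
Also $|K_1|\le|D|$. The proof of Lemma~\ref{lem:K} uses only these two facts and scaling, and $h(r\xi)=rh(\xi)$. It gives \eqref{eq:Kbound} unchanged, and \eqref{eq:Kasym} with the main term $A_n\lambda(\xi)|\xi|^{-\frac{n+1}2}\cos(rh(\xi)-\gamma)$.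

\emph{Counts.} Points of the unit cube centered at $k$ satisfy $\|y-k\|_D\le c_D\sqrt n$. So the cubes centered at the $k$ with $R\le\|k-a\|_D\le R+1$ lie in $\{R-c_D\sqrt n\le\|y-a\|_D\le R+1+c_D\sqrt n\}$, of volume at most $C(1+R)^{n-1}$. This is \eqref{eq:annulus} for $\|k-a\|_D$. In Lemma~\ref{lem:gauss} take $\rho$ supported in $D$. The triangle inequality for $\|\cdot\|_D$ gives $\chi_{r-\varepsilon}*\rho_\varepsilon\le\chi_r\le\chi_{r+\varepsilon}*\rho_\varepsilon$ as before. We apply Poisson summation to $y\mapsto(\chi_{r\pm\varepsilon}*\rho_\varepsilon)(y-a)$; the translation multiplies the $m$-th term by $e^{2\pi ia\cdot m}$, which has modulus $1$ and equals $1$ for $m=0$. Hence $G(r)=|D|r^n+o(r^{n-1})$.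

\emph{Truncation.} The Fourier transform of the indicator of $a+ND$ is $e^{ia\cdot\xi}K_N(\xi)$, so we put
\[
P_{N,M}(x)=\sum_m\eta\Big(\frac{x+2\pi m}M\Big)e^{ia\cdot(x+2\pi m)}K_N(x+2\pi m).
\]
Unfolding gives the coefficients $(\chi_N*\Phi_M)(k-a)$, so $\delta_k=\int(\chi_N(k-a)-\chi_N(k-a-z))\Phi_M(z)\,dz$. Let $d_k=\big|\|k-a\|_D-N\big|$. If the integrand is nonzero, then $c_D|z|\ge\|z\|_D\ge d_k$, and so $|\delta_k|\le C(1+Md_k/c_D)^{-\frac{n+1}2}\le C'(1+Md_k)^{-\frac{n+1}2}$. The rest of the proof of Lemma~\ref{lem:L2} uses only the two counts, with $\|k-a\|_D$ for $|k|$ and $|D|$ for $V$. Put $w_m(x)=e^{2\pi ia\cdot m}\lambda(x+2\pi m)$, so that $|w_m|\le C$, and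
\[
Q_{N,M}(x)=A_ne^{ia\cdot x}\sum_{m\in\Lambda_M}w_m(x)\beta_m(x)\cos\big(Nh(x+2\pi m)-\gamma\big).
\]
The error bound in \eqref{eq:Kasym} is unchanged and the factors $e^{ia\cdot(x+2\pi m)}$ are unimodular, so Proposition~\ref{prop:approx} holds with the same proof.

\emph{The limit.} Define $X$, $X_M$ and $W$ as before with each term multiplied by $w_m(x)$. These are now complex valued. The terms of $X$ remain orthogonal in $L^2(\Omega)$ and the weights are bounded, so \eqref{eq:Xtail}, \eqref{eq:XtailP} and \eqref{eq:dom} hold. The factor $e^{ia\cdot x}$ is common to all terms, so $|Q_{N,M}(x)|$ equals $|W(x,\theta)|$ at $\theta_m=Nh(x+2\pi m)$, and Lemma~\ref{lem:phases} with $H=|W|$ gives \eqref{eq:Qlimit} for $p=1$. The three-term estimate in the proof of Theorem~\ref{thm:B}(b) then yields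
\[
N^{-\frac{n-1}2}(2\pi)^{-n}\|D_N\|_1\to A_n(2\pi)^{-n}\int_{\mathbb{T}^n}\mathbb{E}|X(x)|\,dx .
\]
Substitute $x=2\pi t$. Since $\lambda$ is homogeneous of degree $0$, the constant becomes $\frac1\pi$ as in Theorem~\ref{thm:A}, and the series becomes $Y(t)=\sum_me^{2\pi ia\cdot m}\lambda(t+m)|t+m|^{-\frac{n+1}2}\cos\theta_m$. With $m'=m+e_j$,
\[
Y(t+e_j)=e^{-2\pi ia_j}\sum_{m'}e^{2\pi ia\cdot m'}\lambda(t+m')|t+m'|^{-\frac{n+1}2}\cos\theta_{m'-e_j},
\]
so $|Y(t+e_j)|$ has the law of $|Y(t)|$, and the integral over $[-\frac12,\frac12)^n$ equals the integral over $[0,1]^n$.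
\end{proof}

\begin{remark}
Besides the asymptotic formula for $K_1$, symmetry was used to make the gauge a norm, and analyticity to obtain $\nabla F_a\ne0$ almost everywhere in Lemma~\ref{lem:phases}. Positive curvature gives the decay \eqref{eq:Kbound}, and through it the count in thin shells. For the cube $D=[-1,1]^n$ with $a=0$ that count fails, since $G(r)=(2\lfloor r\rfloor+1)^n$ has jumps of order $r^{n-1}$. The order of growth changes too: the kernel is a product of one-dimensional Dirichlet kernels, each bounded by $\min(2N+1,\pi/|x_j|)$, so its $L^1$ norm is at most $C(1+\log N)^n$.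
\end{remark}

\begin{thebibliography}{9}

\bibitem{Herz}
Herz, Ann. of Math. \textbf{75} (1962).

\bibitem{Hlawka}
Hlawka, Monatsh. Math. \textbf{54} (1950).

\bibitem{LC}
\emph{The Lebesgue Constants of Fourier Partial Sums}, doi:10.1007/978-3-030-12277-5\_10,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-030-12277-5\_10.pdf\allowbreak ?pdf=inline+link}.

\end{thebibliography}
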